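# Composition factors and the commensurator of a uniform tree lattice

Throughout, $k\ge 3$ is fixed. Graphs may have multiple edges but no loops. For a finite group $G$, $|G|$ is its order; $v_p(n)$ is the exponent of the prime $p$ in $n$; and $C_p$ is the cyclic group of order $p$. A simple group is a nontrivial group whose only normal subgroups are itself and the trivial one.

## 1. The tree, its automorphism group, uniform lattices

**Definition (the groups $A$ and $A^+$).** $T=T_k$ is the $k$-regular tree, with vertex set $V$. Its bipartition is $V=V_0\sqcup V_1$: two vertices lie in the same part exactly when their distance is even. $A=\mathrm{Aut}(T)$ carries its usual topology, in which the pointwise stabilizers of finite vertex sets form a basis of neighborhoods of $1$; vertex stabilizers are compact and open. $A^+\le A$ is the subgroup of index two consisting of the automorphisms that preserve $V_0$ and $V_1$. Equivalently, it is the subgroup generated by the pointwise stabilizers of edges.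

For example, an automorphism fixing a vertex lies in $A^+$, and an automorphism carrying a vertex to a neighbor does not. By a theorem of Tits, $A^+$ is a simple group.

**Definition (uniform lattice).** A uniform lattice in $A$ is a discrete cocompact subgroup $\Gamma$. Since $A$ acts transitively on $V$ with compact open stabilizers, this says: the stabilizers $\Gamma_v$ are finite, and $\Gamma$ has finitely many orbits on $V$.

We need one lattice that can be handled by hand, and we get it from edge colorings.

**Definition (legal coloring).** A legal coloring of a $k$-regular graph is an edge coloring with colors $1,\dots,k$ in which every vertex meets each color exactly once.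

For example, two vertices joined by $k$ edges, colored $1,\dots,k$, is a legally colored graph. A hexagon whose alternate edges are doubled is $3$-regular and bipartite; color the three single edges $2$ and each double edge by $1$ and $3$.

**Fact 1.** If $c,c'$ are legal colorings of $T$ and $v,v'$ are vertices, there is a unique $a\in A$ with $c'\circ a=c$ and $a(v)=v'$.

*Proof.* Fix $c$ and $v$. Read the colors along the geodesic from $v$ to a vertex $u$; this is a word in $1,\dots,k$ with no two equal consecutive letters. Conversely, given such a word, follow its colors from $v$. The walk never backtracks, because each vertex has only one edge of each color, so it is a geodesic. Thus vertices correspond bijectively to such words. Two vertices are adjacent exactly when one word is the other with a letter appended, and that letter is the color of the edge. Sending the vertex with word $w$ for $(c,v)$ to the vertex with word $w$ for $(c',v')$ is the required $a$. Any automorphism with the two properties must preserve words, so it equals $a$. $\square$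

**Example (the lattice $F$).** Fix a legal coloring $c_0$ of $T$ and a vertex $v_0\in V_0$, and let
$$F=\{g\in A^+ : c_0\circ g=c_0\}.$$
By Fact 1, for $v,v'$ in the same part there is exactly one color-preserving automorphism carrying $v$ to $v'$, and it lies in $A^+$. So $F$ is simply transitive on $V_0$ and on $V_1$. Vertex stabilizers are trivial and there are two orbits, so $F$ is a uniform lattice. It inverts no edge, so it acts freely on $T$. The quotient has two vertices, and one edge for each color. Hence $F$ is the fundamental group of the graph with two vertices and $k$ edges joining them: $F$ is free of rank $k-2+1=k-1\ge 2$.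

## 2. Commensurability and the group $C$

**Definition (commensurable, commensurator).** Two subgroups of a group are commensurable if their intersection has finite index in both. For a uniform lattice $\Gamma\le A$,
$$C=C(\Gamma)=\{g\in A : g\Gamma g^{-1}\text{ and }\Gamma\text{ are commensurable}\},\qquad C^+=C\cap A^+ .$$

For example, in $\mathbb R$ the subgroups $\mathbb Z$ and $\tfrac32\mathbb Z$ are commensurable (the intersection is $3\mathbb Z$), while $\mathbb Z$ and $\sqrt2\,\mathbb Z$ are not. In $A$, the group $F^*=\{g\in A: c_0\circ g=c_0\}$ contains $F$ as a normal subgroup of index two, so $F^*\le C(F)$. Since $F^*$ is transitive on $V$ it is not inside $A^+$. Hence $C^+$ has index exactly two in $C$ for $\Gamma=F$.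

Commensurability is an equivalence relation. So $C$ is a group, and $C(\Gamma)$ depends only on the commensurability class of $\Gamma$. Also $C(a\Gamma a^{-1})=aC(\Gamma)a^{-1}$.

It is known that any two uniform lattices in $A$ are commensurable after conjugation. So for any $\Gamma$ there is $a\in A$ with $a\Gamma a^{-1}$ commensurable with $F$, and then $aC(\Gamma)a^{-1}=C(F)$. As $A^+$ is normal in $A$, conjugation by $a$ carries $C^+(\Gamma)$ onto $C^+(F)$, and it carries the uniform lattices commensurable with $\Gamma$ to those commensurable with $F$. Every statement below is invariant under this. **From Section 6 on we take $\Gamma=F$.**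

## 3. Counting composition factors

**Definition ($\mathcal S$ and $J$).** Let $\mathcal S$ be the set of isomorphism classes of finite simple groups, including the $C_p$, and let $\mathbb Z[\mathcal S]$ be the free abelian group on $\mathcal S$. For a finite group $G$, $J(G)\in\mathbb Z[\mathcal S]$ is the sum of the composition factors of $G$ with multiplicity.

By the Jordan–Hölder theorem $J(G)$ is well defined, and $J(G)=J(N)+J(G/N)$ for $N\lhd G$. For example $J(S_3)=[C_2]+[C_3]$, $J(S_4)=3[C_2]+[C_3]$, $J(S_5)=[C_2]+[A_5]$.

**Definition ($\lambda$ and $L$).** Let $\lambda:\mathbb Z[\mathcal S]\to\mathbb Q_{>0}$ be the homomorphism with $\lambda([S])=|S|$, so that $\lambda(J(G))=|G|$. Put $L=\ker\lambda$. For nonabelian $S\in\mathcal S$ put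
$$e_S=[S]-\sum_p v_p(|S|)\,[C_p].$$

For example, $|A_5|=60=2^2\cdot3\cdot5$, so $e_{A_5}=[A_5]-2[C_2]-[C_3]-[C_5]$, which lies in $L$.

**Fact 2.** $L$ is free abelian with basis $\{e_S : S\text{ nonabelian}\}$. In particular it has infinite rank.

*Proof.* Each $e_S$ lies in $L$, and the $e_S$ are independent because $e_S$ is the only one involving $[S]$. Let $x=\sum n_S[S]\in L$. Then $x-\sum_{S\text{ nonab.}}n_Se_S$ lies in $L$ and has the form $\sum_p m_p[C_p]$ with $\prod_p p^{m_p}=1$. By unique factorization all $m_p=0$. The rank is infinite because the groups $A_n$, $n\ge5$, are nonabelian simple of different orders. $\square$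

## 4. Is $C^+$ simple? Two theorems

The commensurator $C$ contains every lattice commensurable with $\Gamma$, and $C^+$ sits inside $A^+$, which is simple by Tits. The question is whether $C^+$ is a simple group as well. It is not, for any $k\ge3$.

**Theorem A.** For every $k\ge3$ there is a surjective homomorphism $C^+\to\mathbb Z$ whose kernel contains a uniform lattice. Hence $C^+$ is not simple.

**Theorem B.** For every $k\ge3$ there is a homomorphism $\Theta:C\to\mathbb Z[\mathcal S]$, trivial on every uniform lattice of $A$ that is commensurable with $\Gamma$, with $\Theta(C^+)=\Theta(C)=L$. Hence every finite-index subgroup of $C$ or of $C^+$ has a free abelian quotient of infinite rank. In particular no such subgroup is simple, perfect or finitely generated, and $C^+$ is not virtually simple.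

## 5. The index homomorphism, and why it vanishes

To show that a commensurator is not simple, look for a homomorphism out of it. An element $g\in C$ comes with two finite-index subgroups of $\Gamma$: for $\Delta=\Gamma\cap g^{-1}\Gamma g$, both $\Delta$ and $g\Delta g^{-1}=\Gamma\cap g\Gamma g^{-1}$ have finite index in $\Gamma$. The first thing to try is to compare their indices:
$$\delta(g)=\frac{[\Gamma:\Delta]}{[\Gamma:g\Delta g^{-1}]}\in\mathbb Q_{>0}.$$
Since indices multiply along chains and are invariant under isomorphism, $\delta$ is a homomorphism on $C$ (the computation is the one in Section 7).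

Take $\Gamma=F$. If $\Delta\le F$ has finite index, then $\Delta$ has $[F:\Delta]$ orbits on $V_0$ and $[F:\Delta]$ orbits on $V_1$, because $F$ is simply transitive on each. So $\Delta\backslash T$ has $2[F:\Delta]$ vertices. If also $g\Delta g^{-1}\le F$ has finite index, then $g$ induces an isomorphism from $\Delta\backslash T$ to $g\Delta g^{-1}\backslash T$, so the two graphs have equally many vertices, and
$$[F:\Delta]=[F:g\Delta g^{-1}]. \tag{1}$$
Hence $\delta=1$ on all of $C$. Numbers of cosets see nothing.

But the proof that $\delta$ is a homomorphism used only two properties of the index: additivity along chains, after taking logarithms, and invariance under isomorphism of pairs. A finer quantity with the same two properties would also give a homomorphism. The group $\Gamma$ permutes the cosets of $\Delta$, and this finite permutation group carries more information than its degree. We record its composition factors.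

## 6. A refinement of the index that is additive along chains

Simply counting the composition factors of the permutation group of $H$ on the cosets of $K$ fails at additivity. For $S_3\ge C_2\ge1$ the three permutation groups are $S_3$ (cosets of $C_2$), $C_2$ (for $C_2\ge1$) and $S_3$ (for $S_3\ge1$), and $J(S_3)+J(C_2)\ne J(S_3)$. The remedy is to subtract the point stabilizer.

**Definition ($\chi$).** Let $K$ be a subgroup of finite index in a group $H$. Choose $N\lhd H$ of finite index in $H$ with $N\le K$ and set
$$\chi(H,K)=J(H/N)-J(K/N)\in\mathbb Z[\mathcal S].$$

The choice of $N$ does not matter: if $N'\le N$ is another choice, both terms increase by $J(N/N')$, and two arbitrary choices are compared through their intersection.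

Examples: $\chi(\mathbb Z,6\mathbb Z)=[C_2]+[C_3]$; $\chi(S_3,C_2)=[C_3]$; and
$$\chi(S_5,S_4)=[C_2]+[A_5]-3[C_2]-[C_3]=[A_5]-2[C_2]-[C_3],$$
so negative coefficients do occur.

**Properties of $\chi$.**

* (i) If $K'\le K\le H$ have finite index, then $\chi(H,K')=\chi(H,K)+\chi(K,K')$. Indeed, take one $N\lhd H$ of finite index with $N\le K'$; the right side is $J(H/N)-J(K/N)+J(K/N)-J(K'/N)$.
* (ii) $\chi(\phi(H),\phi(K))=\chi(H,K)$ for every isomorphism $\phi$ defined on $H$. This is clear from the definition.
* (iii) $\lambda(\chi(H,K))=|H/N|/|K/N|=[H:K]$.
* (iv) Let $P$ be the permutation group induced by $H$ on the cosets of $K$, and $P_\omega$ a point stabilizer. Then $\chi(H,K)=J(P)-J(P_\omega)$.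

For (iv), use right cosets: $P$ is the set of permutations $\rho_h:Kf\mapsto Kfh$. Since $\rho_h\rho_{h'}=\rho_{h'h}$, this is a group, and $h\mapsto\rho_h^{-1}$ is a homomorphism of $H$ onto it. Its kernel is the core $N$ of $K$ (the intersection of the conjugates of $K$), which has finite index in $H$ and lies in $K$. So $P\cong H/N$, and the stabilizer of the coset $K$ corresponds to $K/N$. All point stabilizers are conjugate, so $J(P_\omega)$ does not depend on $\omega$.

## 7. The homomorphism $\Theta$

**Definition ($\Theta$).** For $g\in C$ choose any finite-index subgroup $\Delta$ of $\Gamma\cap g^{-1}\Gamma g$ and put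
$$\Theta(g)=\chi(\Gamma,\Delta)-\chi(\Gamma,g\Delta g^{-1}).$$
Here $\Delta$ has finite index in $\Gamma$, and $g\Delta g^{-1}$ has finite index in $\Gamma\cap g\Gamma g^{-1}$, hence in $\Gamma$.

**Step 1: $\Theta(g)$ does not depend on $\Delta$.** Any two choices are compared through their intersection, so let $\Delta'\le\Delta$ have finite index. By (i), passing from $\Delta$ to $\Delta'$ adds $\chi(\Delta,\Delta')-\chi(g\Delta g^{-1},g\Delta'g^{-1})$, and this is $0$ by (ii).

**Step 2: $\Theta$ is a homomorphism.** Given $g,h\in C$, let $\Delta=\Gamma\cap h^{-1}\Gamma h\cap(gh)^{-1}\Gamma gh$. It has finite index in $\Gamma$, and it may be used for $h$ and for $gh$. The group $h\Delta h^{-1}=\Gamma\cap h\Gamma h^{-1}\cap g^{-1}\Gamma g$ has finite index in $\Gamma$ and lies in $\Gamma\cap g^{-1}\Gamma g$, so it may be used for $g$. Therefore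
$$\Theta(gh)=\bigl[\chi(\Gamma,\Delta)-\chi(\Gamma,h\Delta h^{-1})\bigr]+\bigl[\chi(\Gamma,h\Delta h^{-1})-\chi(\Gamma,gh\Delta h^{-1}g^{-1})\bigr]=\Theta(h)+\Theta(g).$$

**Step 3: $\Theta(\Gamma)=0$.** For $g\in\Gamma$ take $\Delta=\Gamma$; then $g\Delta g^{-1}=\Gamma$.

From now on $\Gamma=F$. What remains is to find elements of $C^+$ on which $\Theta$ can be computed and is not zero.

## 8. Two legal colorings of one graph give an element of $C^+$

We recall covering theory of graphs. A covering $p:Y\to X$ is a surjective graph morphism that is bijective on the edges at each vertex. The universal cover of a connected $k$-regular graph is $T$; its deck group acts freely on $T$ and simply transitively on each vertex fiber.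

**Definition ($P_c$ and $\chi(Y,c)$).** Let $Y$ be a finite connected $k$-regular bipartite graph with parts $Y_0,Y_1$ and a legal coloring $c$. The edges of color $i$ form a perfect matching, that is, a bijection $m_i:Y_0\to Y_1$. Put
$$P_c=\langle m_j^{-1}m_i : 1\le i,j\le k\rangle\le\mathrm{Sym}(Y_0),\qquad \chi(Y,c)=J(P_c)-J((P_c)_y),$$
where $y\in Y_0$. The group $P_c$ is transitive because $Y$ is connected: $m_j^{-1}m_i$ is the two-step walk along color $i$ and back along color $j$.

For example, take $k=3$ and $Y_0=Y_1=\{1,2,3\}$. For $m_1=m_3=\mathrm{id}$ and $m_2=(1\,2\,3)$ (the hexagon of Section 1) we get $P_c=C_3$ and $\chi(Y,c)=[C_3]$. For $m_1=\mathrm{id}$, $m_2=(1\,2)$, $m_3=(2\,3)$ we get $P_c=S_3$ and $\chi(Y,c)=J(S_3)-J(C_2)=[C_3]$ again.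

**Lemma 1.** If $c,c'$ are legal colorings of $Y$, there is $g\in C^+$ with $\Theta(g)=\chi(Y,c)-\chi(Y,c')$.

*Proof.*

**Step 1: construct $g$.** Let $\pi:T\to Y$ be a universal covering. The sets $\pi^{-1}(Y_0),\pi^{-1}(Y_1)$ form the bipartition of $T$; precomposing $\pi$ with an automorphism of $T$ that exchanges $V_0$ and $V_1$ if necessary, we may assume $\pi^{-1}(Y_0)=V_0$. Let $D$ be the deck group. Since $\pi\circ d=\pi$ for $d\in D$, we have $D\le A^+$, and the $D$-orbits on $V_0$ are the fibers over $Y_0$.

The colorings $\tilde c=c\circ\pi$ and $\tilde c'=c'\circ\pi$ of $T$ are legal. By Fact 1 there are $a,a'\in A$ fixing $v_0$, hence lying in $A^+$, with $c_0\circ a=\tilde c$ and $c_0\circ a'=\tilde c'$. For $d\in D$ we have $c_0\circ ada^{-1}=\tilde c\circ d\circ a^{-1}=\tilde c\circ a^{-1}=c_0$. So $\Delta:=aDa^{-1}\le F$, and likewise $\Delta':=a'Da'^{-1}\le F$. Both have finite index in $F$: $F$ is simply transitive on $V_0$, and $D$ has finitely many orbits there. Let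
$$g=a'a^{-1}\in A^+ .$$
Then $g\Delta g^{-1}=\Delta'$ has finite index in $F$ and, since $\Delta$ has finite index in $F$, also in $gFg^{-1}$. So $g\in C^+$. The group $\Delta$ is contained in $F\cap g^{-1}Fg$ with finite index, and so
$$\Theta(g)=\chi(F,\Delta)-\chi(F,\Delta').$$

**Step 2: reduce to an action on $Y_0$.** We must show $\chi(F,\Delta)=\chi(Y,c)$; the argument for $c'$ is the same. Let $F_c=a^{-1}Fa$. This is the group of $\tilde c$-preserving elements of $A^+$, it is simply transitive on $V_0$, and it contains $D$. By (ii), applied to conjugation by $a^{-1}$, $\chi(F,\Delta)=\chi(F_c,D)$. So it is enough to prove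
$$\chi(F_c,D)=\chi(Y,c). \tag{2}$$
By (iv) the left side is computed from the action of $F_c$ on $D\backslash F_c$ by right multiplication. The map
$$D\backslash F_c\to Y_0,\qquad Df\mapsto\pi(fv_0)$$
is well defined. It is onto because $F_c$ is transitive on $V_0$. It is injective: if $\pi(fv_0)=\pi(f'v_0)$, then $f'v_0=dfv_0$ for some $d\in D$, hence $f'=df$.

**Step 3: identify the permutations.** For colors $i,j$ let $h_{ij}\in F_c$ be the element carrying $v_0$ to the endpoint of the walk from $v_0$ whose edges are colored $i$, then $j$. For $f\in F_c$, since $f$ preserves colors, $fh_{ij}v_0$ is the endpoint of the $(i,j)$-colored walk from $fv_0$. Applying $\pi$: right multiplication by $h_{ij}$ becomes the permutation $m_j^{-1}m_i$ of $Y_0$.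

**Step 4: the $h_{ij}$ generate $F_c$.** Let $v\in V_0$ be reached from $v_0$ by a path with colors $i_1,j_1,\dots,i_s,j_s$. By induction on $s$, $h_{i_1j_1}\cdots h_{i_sj_s}v_0=v$: the element $h_{i_2j_2}\cdots h_{i_sj_s}$ carries $v_0$ to the endpoint of the walk from $v_0$ with colors $i_2,j_2,\dots,j_s$, and $h_{i_1j_1}$ carries this walk to the walk with the same colors from $h_{i_1j_1}v_0$, which ends at $v$. As $F_c$ is simply transitive on $V_0$, the $h_{ij}$ generate it. So the group of permutations of $Y_0$ induced by $F_c$ is generated by the $m_j^{-1}m_i$; it is $P_c$. This proves (2) and the lemma. $\square$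

## 9. Graphs with at most four vertices on a side

Let $n=|Y_0|\le4$. Then $P_c\le S_4$ is solvable, so $\chi(Y,c)$ is a combination of the $[C_p]$. By (iii), $\lambda(\chi(Y,c))=[P_c:(P_c)_y]=n$. Unique factorization gives
$$\chi(Y,c)=\sum_p v_p(n)[C_p],$$
whatever the coloring. For instance with $n=4$: a regular action of a group of order $4$ gives $2[C_2]$; the dihedral group of order $8$ gives $3[C_2]-[C_2]$; $A_4$ gives $(2[C_2]+[C_3])-[C_3]$; and $S_4$ gives $(3[C_2]+[C_3])-([C_2]+[C_3])$. They all agree. So Lemma 1 gives nothing here.

The same computation, for any $n$, shows that two colorings with solvable groups $P_c,P_{c'}$ always have the same $\chi$. We need a graph with one coloring whose group has a nonabelian composition factor that the other coloring does not match. The first degree with nonsolvable permutation groups is $n=5$.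

## 10. Five vertices on a side: proof of Theorem A

Let $Y_0=\{x_1,\dots,x_5\}$, $Y_1=\{y_1,\dots,y_5\}$. Write a perfect matching as a permutation $m$, with $x_i$ joined to $y_{m(i)}$.

**Step 1: the first coloring, with solvable group.** Let $Y$ with coloring $c$ be given by
$$m_1=(2\,5)(3\,4),\qquad m_2=(1\,2\,3\,4\,5),\qquad m_3=\dots=m_k=\mathrm{id}.$$
Since $m_3=\mathrm{id}$, $P_c=\langle m_1,m_2\rangle$. Modulo $5$, $m_1$ is $x\mapsto2-x$ and $m_2$ is $x\mapsto x+1$. So $P_c$ is dihedral of order $10$ acting on $\mathbb Z/5$. It is transitive, and every $y_j$ is joined to some $x_i$, so $Y$ is connected. A point stabilizer has order $2$, and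
$$\chi(Y,c)=([C_2]+[C_5])-[C_2]=[C_5].$$

**Step 2: recolor a 4-cycle.** The edges $x_2y_2,\ x_5y_5$ of color $3$ and $x_2y_5,\ x_5y_2$ of color $1$ form a 4-cycle with alternating colors. Exchanging colors $1$ and $3$ on it gives a legal coloring $c'$ of the same graph:
$$m_1'=(3\,4),\qquad m_2'=(1\,2\,3\,4\,5),\qquad m_3'=(2\,5),\qquad m_4'=\dots=m_k'=\mathrm{id}.$$

**Step 3: the new group is $S_5$.** Composing right to left,
$$m_3'^{-1}m_2'=(2\,5)\circ(1\,2\,3\,4\,5)=(1\,5)(2\,3\,4):$$
indeed $1\mapsto2\mapsto5$, $5\mapsto1$, $2\mapsto3$, $3\mapsto4$, $4\mapsto5\mapsto2$. Its cube is the transposition $(1\,5)\in P_{c'}$. Since $Y$ is connected, $P_{c'}$ is transitive of prime degree $5$, so it is primitive: blocks have size dividing $5$. A primitive group $P$ containing a transposition is the full symmetric group. Indeed, the relation "$a=b$ or $(a\,b)\in P$" is an equivalence relation, because $(a\,c)=(a\,b)(b\,c)(a\,b)$ for distinct $a,b,c$. It is $P$-invariant, and some class has more than one element. By primitivity there is one class, so $P$ contains all transpositions. Hence $P_{c'}=S_5$ with point stabilizer $S_4$, and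
$$\chi(Y,c')=[A_5]-2[C_2]-[C_3].$$

**Step 4: conclusion.** By Lemma 1 there is $g\in C^+$ with
$$\Theta(g)=[C_5]-[A_5]+2[C_2]+[C_3]=-e_{A_5}.$$
The $[A_5]$-coefficient of $\Theta$ is a homomorphism $C^+\to\mathbb Z$ taking the value $-1$ at $g$, so it is surjective. Its kernel contains the uniform lattice $F$, by Section 7, Step 3. So the kernel is a proper normal subgroup of $C^+$ that contains an infinite group, and $C^+$ is not simple. This proves Theorem A. $\blacksquare$

## 11. $\Theta$ lands in $L$ and kills commensurable lattices

We turn to Theorem B. This section proves the upper bound for the image and the triviality on lattices.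

**$\Theta(C)\subseteq L$.** Let $\Delta$ be as in the definition of $\Theta(g)$. By (iii) and (1), $\lambda(\Theta(g))=[F:\Delta]/[F:g\Delta g^{-1}]=1$.

**Triviality on lattices.** Let $\Lambda$ be a lattice commensurable with $F$. For $g\in\Lambda$, the group $gFg^{-1}$ is commensurable with $g\Lambda g^{-1}=\Lambda$, hence with $F$; so $\Lambda\le C$. Since $\Theta(\Lambda\cap F)=0$ and $\Lambda\cap F$ has finite index in $\Lambda$, $\Theta(\Lambda)$ is a finite subgroup of the torsion-free group $\mathbb Z[\mathcal S]$. So it is $0$.

What remains is that $I:=\Theta(C^+)$ is all of $L$. For this we need many pairs of colorings whose groups we control. They will come from pairs of coverings onto one colored graph.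

## 12. Two coverings of one graph

For a covering $p:Y\to X$ and a walk $w$ in $X$ from $u$ to $v$, lifting $w$ gives a bijection $p^{-1}(u)\to p^{-1}(v)$, the transport along $w$. The monodromy group $M$ of $p$ at $x$ consists of the transports along closed walks at $x$. Deleting a backtrack from a walk does not change its transport. So, for a connected $X$ with a spanning tree, $M$ is generated by the transports along the fundamental loops at $x$: go through the tree to the start of a nontree edge, cross it, and return through the tree. For $X$ connected, $Y$ is connected exactly when $M$ is transitive.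

Let $p:Y\to X$ be a covering of finite connected $k$-regular bipartite graphs, $X_0,X_1$ the parts of $X$, and $Y_i=p^{-1}(X_i)$. Let $c_X$ be a legal coloring of $X$ and $c=c_X\circ p$, a legal coloring of $Y$.

**Claim.**
$$\chi(Y,c)=\chi(X,c_X)+\chi(p),\qquad\text{where }\ \chi(p):=J(M)-J(M_\omega). \tag{3}$$

*Proof.* Let $q:T\to Y$ be a universal covering with $q^{-1}(Y_0)=V_0$; then $p\circ q:T\to X$ is a universal covering with $(p\circ q)^{-1}(X_0)=V_0$. Let $D_Y\le D_X$ be the deck groups of $q$ and $p\circ q$. Both $c$ and $c_X$ lift to the same coloring $\tilde c$ of $T$, and $D_Y\le D_X\le F_c$. By (2) for $Y$ and for $X$, and by (i),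
$$\chi(Y,c)=\chi(F_c,D_Y)=\chi(F_c,D_X)+\chi(D_X,D_Y)=\chi(X,c_X)+\chi(D_X,D_Y).$$
It remains to identify $\chi(D_X,D_Y)$. Fix a vertex $\tilde x$ of $T$ over $x\in X$. As in Lemma 1, $D_Yd\mapsto q(d\tilde x)$ is a bijection $D_Y\backslash D_X\to p^{-1}(x)$. Let $h\in D_X$. The path from $\tilde x$ to $h\tilde x$ projects to a closed walk $w$ at $x$. Its image under $d\in D_X$ is a path from $d\tilde x$ to $dh\tilde x$ which also projects to $w$. So in $Y$ the lift of $w$ starting at $q(d\tilde x)$ ends at $q(dh\tilde x)$. Right multiplication by $h$ is therefore the transport along $w$. Every closed walk at $x$ arises this way, since its lift from $\tilde x$ ends in $D_X\tilde x$. So the permutation group of $D_X$ on $D_Y\backslash D_X$ is $M$, and $\chi(D_X,D_Y)=\chi(p)$ by (iv). $\square$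

Now let $p,p':Y\to X$ be two coverings inducing the same bipartition of $Y$, that is, $p^{-1}(X_0)=p'^{-1}(X_0)$. Apply Lemma 1 to the colorings $c_X\circ p$ and $c_X\circ p'$ of $Y$, and (3) to both. The terms $\chi(X,c_X)$ cancel, and
$$\chi(p)-\chi(p')\in I=\Theta(C^+). \tag{4}$$

**Reduction to nonabelian factors.** Let $\mathcal N\subset\mathcal S$ be the set of nonabelian classes and $\mathrm{pr}:\mathbb Z[\mathcal S]\to\mathbb Z[\mathcal N]$ the projection. By Fact 2, $\mathrm{pr}|_L$ is an isomorphism $L\to\mathbb Z[\mathcal N]$, with $e_S\mapsto[S]$. Put $B=\mathbb Z[\mathcal N]/\mathrm{pr}(I)$. If $B=0$, then $\mathrm{pr}(I)=\mathrm{pr}(L)$, and since $I\subseteq L$ this gives $I=L$. So we must show $B=0$.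

For a transitive permutation group $P$ on a finite set, let $b(P)\in B$ be the class of $\mathrm{pr}(J(P)-J(P_\omega))$. For example, $b(P)=0$ if $P$ is solvable, and $b(S_5)$ is the class of $[A_5]$.

## 13. Splitting a cycle off a permutation

Look again at the recoloring in Section 10. It took the permutation $(2\,5)(3\,4)$, left $(3\,4)$ on color $1$, and moved the cycle $(2\,5)$ to color $3$; the group grew so as to contain single cycles of one of its old elements. The next lemma shows that this can always be done, without changing $b$.

**Lemma 2.** Let $P$ be a transitive permutation group on a finite set $\Omega$, $t\in P$, and $\kappa$ one of the cycles in the cycle decomposition of $t$. Then $b(P)=b(\langle P,\kappa\rangle)$.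

*Proof.* If $\kappa$ is trivial there is nothing to prove. Let $U\subseteq\Omega$ be the support of $\kappa$. It is $t$-invariant, $t=\kappa$ on $U$, and $\kappa=\mathrm{id}$ off $U$.

**Step 1: a graph $X$ and a covering $p:Y\to X$ with monodromy group $P$.** Choose generators $t=t_0,t_1,\dots,t_r$ of $P$. Let $X$ have vertices $x_i,y_i$ for $i\in\mathbb Z/(r+1)$; edges $e_i^1,\dots,e_i^{k-1}$ from $x_i$ to $y_i$, colored $1,\dots,k-1$; and one edge $f_i$ from $y_i$ to $x_{i+1}$, colored $k$. Each $x_i$ meets the $k-1$ edges $e_i^j$ and $f_{i-1}$, and each $y_i$ meets the $e_i^j$ and $f_i$. So $X$ is a connected bipartite $k$-regular graph with a legal coloring.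

Put $\varphi_{e_i^1}=t_i$ and $\varphi_e=\mathrm{id}$ for all other edges. Let $Y$ have vertex set $\Omega\times V(X)$ and, for each edge $e$ from $u$ to $v$ and each $\omega\in\Omega$, an edge $(e,\omega)$ from $(\omega,u)$ to $(\varphi_e(\omega),v)$. The map $p(\omega,u)=u$, $p(e,\omega)=e$ is a covering, and the transport along $e$ is $\varphi_e$, its voltage. Since $k-1\ge2$, we may take the spanning tree consisting of all $e_i^2$ and of $f_0,\dots,f_{r-1}$; it is the path $x_0,y_0,x_1,y_1,\dots,x_r,y_r$. Its voltages are trivial. So the fundamental loop of $e_i^1$ has transport $t_i$, all other fundamental loops have trivial transport, and the monodromy group at $x_0$ is $\langle t_0,\dots,t_r\rangle=P$. It is transitive, so $Y$ is connected.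

**Step 2: a second covering $p':Y\to X$.** Let $p'$ equal $p$ on vertices and edges, except that
$$p'(e_0^1,\omega)=e_0^2,\qquad p'(e_0^2,\omega)=e_0^1\qquad\text{for }\omega\in U.$$
As $e_0^1$ and $e_0^2$ have the same endpoints, $p'$ is a graph morphism. We check that it is bijective on the edges at each vertex. Only vertices over $x_0$ and $y_0$ matter. At $(\omega,x_0)$ the edges over $e_0^1,e_0^2$ under $p$ are $(e_0^1,\omega)$ and $(e_0^2,\omega)$, and they are both altered or both unaltered. At $(\omega,y_0)$ they are $(e_0^1,t^{-1}\omega)$ and $(e_0^2,\omega)$; since $U$ is $t$-invariant, again both are altered or both unaltered. So $p'$ is a covering. It agrees with $p$ on vertices, so it induces the same bipartition of $Y$.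

**Step 3: the voltages of $p'$.** Lift $e_0^1$ under $p'$ from $(\omega,x_0)$. If $\omega\in U$, the lift is $(e_0^2,\omega)$, ending at $(\omega,y_0)$. If $\omega\notin U$, it is $(e_0^1,\omega)$, ending at $(t\omega,y_0)$. So the voltage is $\mathrm{id}$ on $U$ and $t$ off $U$, which is $t\kappa^{-1}$. In the same way the lift of $e_0^2$ ends at $(t\omega,y_0)=(\kappa\omega,y_0)$ for $\omega\in U$ and at $(\omega,y_0)$ for $\omega\notin U$. Thus
$$\varphi'_{e_0^1}=t\kappa^{-1},\qquad \varphi'_{e_0^2}=\kappa,$$
and all other voltages are unchanged.

**Step 4: the monodromy group of $p'$.** Use the same spanning tree. The tree path from $x_0$ to any other vertex starts with $e_0^2$, and its other edges have trivial voltage; so the transport along it is $\kappa$. The loop of a nontree edge from $u$ to $v$ has transport (transport to $v$)$^{-1}\cdot\varphi'\cdot$(transport to $u$). This gives the generators: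

* $\kappa$, from $f_r$, which runs from $y_r$ to $x_0$;
* $\kappa^{-1}t\kappa^{-1}$, from $e_0^1$;
* $\kappa^{-1}$, from $e_0^j$ with $3\le j\le k-1$;
* $\kappa^{-1}t_i\kappa$, from $e_i^1$ with $1\le i\le r$;
* the identity, from $e_i^j$ with $i\ge1$, $3\le j\le k-1$.

The edge $f_r$ is always present, so $\kappa$ is among the generators; hence so are, in the generated group, $t$ and all $t_i$. The monodromy group is $\langle\kappa,t,t_1,\dots,t_r\rangle=\langle P,\kappa\rangle$.

**Step 5: conclusion.** By (4), $\chi(p)-\chi(p')\in I$. Projecting to $B$ gives $b(P)=b(\langle P,\kappa\rangle)$. $\square$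

The lemma can be iterated: a cycle of an element of $P$ is also a cycle of an element of any larger group. So one may add, one after another, any cycles of elements of $P$ without changing $b$.

## 14. Alternating groups vanish in $B$

This step shows $[A_n]=0$ in $B$ for all $n\ge5$, by growing the symmetric group out of a solvable group.

Let $n\ge5$ and let $\mathrm{Dih}_n=\{x\mapsto\pm x+c\}$ act on $\mathbb Z/n$. It is transitive and solvable, so $b(\mathrm{Dih}_n)=0$. For $a\ne b$ in $\mathbb Z/n$, the reflection $x\mapsto a+b-x$ exchanges $a$ and $b$, so the transposition $(a\ b)$ is one of its cycles. Adding all transpositions, Lemma 2 gives $b(S_n)=b(\mathrm{Dih}_n)=0$.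

On the other hand, $b(S_5)=[A_5]$, because $S_4$ is solvable, and $b(S_n)=[A_n]-[A_{n-1}]$ for $n\ge6$. So $[A_5]=0$ in $B$, and by induction $[A_n]=0$ in $B$ for all $n\ge5$.

Consequently, for $n\ge6$ and $A_n\le G\le S_n$ in the natural action, $G$ is $A_n$ or $S_n$ with point stabilizer $A_{n-1}$ or $S_{n-1}$, and
$$b(G)=[A_n]-[A_{n-1}]=0. \tag{5}$$

## 15. Every nonabelian simple group vanishes in $B$

Let $S$ be a nonabelian finite simple group and $n=|S|$. The plan is to start from $S$ acting regularly, where $b$ is exactly $[S]$, and to add cycles until the group contains $A_n$, where $b$ is $0$.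

**Step 1: start and enlarge.** Let $S$ act on itself by left multiplication. Point stabilizers are trivial, so $b(S)=[S]$. Let $p$ be a prime dividing $n$. By Cauchy's theorem there are elements of order $p$; they generate a nontrivial normal subgroup, which is $S$ by simplicity. Each of them acts as a product of $n/p$ disjoint $p$-cycles. Let $G\le\mathrm{Sym}(S)$ be generated by $S$ and all these $p$-cycles. By Lemma 2, iterated, $b(G)=[S]$. The elements of order $p$ are products of the $p$-cycles and generate $S$, so $G$ is generated by the $p$-cycles alone. It is transitive because it contains $S$.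

**Step 2: $G$ is primitive.** Suppose there is a block system with blocks of size $s$, $1<s<n$. If one of the generating $p$-cycles moves a block, the orbit of that block under it has length $p$, because $p$ is prime. All points of these $p$ blocks are moved, which makes $ps>p$ moved points. But a $p$-cycle moves only $p$ points, a contradiction. So every generator maps each block to itself, hence so does $G$, contradicting transitivity.

**Step 3: $G$ contains $A_n$.** Jordan's theorem (Wielandt, *Finite Permutation Groups*, Thm 13.9) says: a primitive group of degree $n$ containing a cycle of prime length $p\le n-3$ contains $A_n$. Here $n$ is not prime, since groups of prime order are cyclic, and $n\ge6$, since groups of order less than $6$ are abelian. So $p\le n/2\le n-3$, and $G\ge A_n$.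

**Step 4: conclusion.** By (5), $[S]=b(G)=0$ in $B$.

To see the steps in one case, take $S=A_5$ and $p=2$, so $n=60$. An element of order $2$ acts on $A_5$ as $30$ disjoint transpositions. Here $G$ is primitive with a transposition, so $G=S_{60}$ already by the argument in Section 10, Step 3, and $[A_5]=b(S_{60})=[A_{60}]-[A_{59}]=0$ in $B$.

Since the classes $[S]$ generate $B$, we have $B=0$. By the reduction in Section 12, $\Theta(C^+)=L$, and with $\Theta(C)\subseteq L$ from Section 11,
$$\Theta(C^+)=\Theta(C)=L.$$

## 16. Finite-index subgroups of $C$ and $C^+$

Let $E$ be a subgroup of finite index in $C$ or in $C^+$. Then $\Theta(E)$ has finite index in $L$. As a subgroup of a free abelian group it is free abelian, and its rank is infinite because $L$ has infinite rank and $L/\Theta(E)$ is finite. So $E$ has a free abelian quotient of infinite rank; in particular $E$ is neither perfect nor finitely generated.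

Suppose $E$ were simple. Since $\Theta(E)\ne0$, $\ker\Theta|_E$ is a proper normal subgroup of $E$, hence trivial. So $E$ embeds in $L$ and is abelian. But $E\cap F$ has finite index in $F$, which is free of rank at least $2$; so $E\cap F$ is nonabelian, a contradiction. Thus no finite-index subgroup of $C$ or $C^+$ is simple, and $C^+$ is not virtually simple. Together with Section 11 this proves Theorem B. $\blacksquare$

## 17. Abstract commensurators of free groups, and the universality of $J$

**Free groups.** For $r\ge2$ let $F_r$ be free of rank $r$. The group $\mathrm{Comm}(F_r)$ consists of isomorphisms $\phi:H\to K$ between finite-index subgroups of $F_r$, two being identified if they agree on a finite-index subgroup, with composition on a suitable finite-index subgroup. For example, an automorphism of $F_r$ gives an element with $H=K=F_r$. Put $\Theta(\phi)=\chi(F_r,H)-\chi(F_r,K)$. Restricting $\phi$ to $H'\le H$ adds $\chi(H,H')-\chi(\phi(H),\phi(H'))=0$, and the telescoping sum of Section 7 shows that $\Theta:\mathrm{Comm}(F_r)\to\mathbb Z[\mathcal S]$ is a homomorphism. Schreier's formula $\mathrm{rank}(H)-1=[F_r:H](r-1)$ gives $[F_r:H]=[F_r:K]$,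 so the image lies in $L$.

Take $k=r+1$, so that $F\cong F_r$. An element $g\in C^+$ gives the isomorphism $F\cap g^{-1}Fg\to F\cap gFg^{-1}$ of conjugation by $g$. This defines a homomorphism $C^+\to\mathrm{Comm}(F)$ compatible with $\Theta$ by the very definitions, so the image of $\Theta$ on $\mathrm{Comm}(F_r)$ is exactly $L$.

It follows that $\mathrm{Comm}(F_r)$ is not virtually simple. A simple subgroup $E$ of finite index would have $\Theta(E)\ne0$, hence would embed in $L$ and be abelian, as in Section 16. But $F_r$ maps injectively to $\mathrm{Comm}(F_r)$ by conjugation, since an element centralizing a finite-index subgroup, which is free and nonabelian, is trivial. So $E$ would contain a finite-index subgroup of $F_r$, which is nonabelian.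

**Universality.** Could a cleverer invariant of pairs of finite groups see more than $J$ does? Let $\chi'$ assign to each pair $G_1\le G$ of finite groups an element of an abelian group, invariantly under isomorphism, with
$$\chi'(G,G_2)=\chi'(G,G_1)+\chi'(G_1,G_2)\quad(G_2\le G_1\le G),\qquad \chi'(G,G_1)=\chi'(G/N,G_1/N)\quad(N\lhd G,\ N\le G_1).$$
Put $J'(G)=\chi'(G,1)$. Additivity along $1\le G_1\le G$ gives $\chi'(G,G_1)=J'(G)-J'(G_1)$; in particular $J'(1)=\chi'(1,1)=0$. Taking $G_1=N\lhd G$, the second rule gives $\chi'(G,N)=\chi'(G/N,1)=J'(G/N)$, so $J'(G/N)=J'(G)-J'(N)$. So $J'$ is additive on extensions, and along a composition series it is the sum of the values $J'(S)$ over the composition factors $S$. In other words, $J'=\psi\circ J$ for the homomorphism $\psi$ with $\psi([S])=J'(S)$. Then $\chi'=\psi\circ\chi$ on pairs of finite groups, and every homomorphism built from such a $\chi'$ as in Sections 6 and 7 equals $\psi\circ\Theta$: it factors through $\Theta$.
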